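\title{Every admissible rational number is the slope of a semistable fibration}


\begin{abstract}
The slope of a fibered surface of genus $g\ge 2$ lies between two sharp bounds $\lambda_m(g)$ and $\lambda_M(g)$. We prove the conjecture that every rational number in $[\lambda_m(g),\lambda_M(g)]$ is the slope of a \emph{semistable} fibration of genus $g$. The interval is $[2,7]$ for $g=2$ and $[4(g-1)/g,12]$ for $g\ge 3$. The method is to interpolate between two curve classes on a parameter space of curves, one of small slope and one of large slope, and to do this on enough parameter spaces that the resulting intervals overlap. For hyperelliptic fibrations of genus $3$, and for fibrations of maximal gonality in genus $3$ and $5$, we also determine the exact set of slopes.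
\end{abstract}


\section{Introduction}

\subsection*{The question}
Let $S$ be a nonsingular projective surface over $\mathbb C$ and $C$ a nonsingular projective curve of genus $b$. A \emph{fibration of genus $g$} is a surjective morphism $f:S\to C$ with connected fibers whose general fiber has genus $g\ge2$. All fibrations in this paper are \emph{relatively minimal} (no fiber contains a $(-1)$-curve) and not locally trivial. Their relative invariants are
\[
\chi_f=\chi(\mathcal O_S)-(g-1)(b-1),\quad K_f^2=K_S^2-8(g-1)(b-1),\quad e_f=c_2(S)-4(g-1)(b-1).
\]
They satisfy $K_f^2+e_f=12\chi_f$ and $\chi_f>0$. The \emph{slope} of $f$ is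
\[
\lambda_f=\frac{K_f^2}{\chi_f}=12-\frac{e_f}{\chi_f}.
\]
The fibration is \emph{semistable} if every fiber is reduced with at most nodes as singularities. In that case $e_f$ is the number of nodes in the fibers and $\chi_f$ is the degree of the Hodge bundle $f_*\omega_{S/C}$, so the slope compares the number of nodes with the variation of the Hodge structure.

Let $f$ be semistable. If $f$ is pulled back along a cover $C'\to C$ of degree $e$ and the points $xy=t^k$ that appear are resolved, then both $\chi_f$ and $e_f$ are multiplied by $e$ and the slope does not change. So the slope of a semistable fibration depends only on the curve that it traces in the moduli space $\overline M_g$ of stable curves.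

For fixed $g$ the slopes of all fibrations of genus $g$ have sharp lower and upper bounds $\lambda_m(g)$ and $\lambda_M(g)$, and both values occur. It is known that $\lambda_m(g)=4(g-1)/g$ (the slope inequality), that $\lambda_M(g)\le12$, and that $\lambda_M(2)=7$. It is also known that every rational number in $[\lambda_m(g),\lambda_M(g)]$ is the slope of some fibration of genus $g$, not necessarily semistable, if $g\ne3$; for $g=3$ this holds for the rational numbers in $[\lambda_m(3),9]$. The following is Conjecture~1.5 of \cite{Geography}.

\begin{conjecture}\label{conj}
Let $g\ge2$. For each rational number $r\in[\lambda_m(g),\lambda_M(g)]$ there is a semistable fibration of genus $g$ with slope $r$.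
\end{conjecture}

Genus $2$ illustrates what is asked. There a formula of Cornalba and Harris, recalled in (F3) below, reads $10\chi_f=\xi_0+2\delta_1$, where $\xi_0$ and $\delta_1$ count the nonseparating and the separating nodes. Hence
\[
\lambda_f=12-10\,\frac{\xi_0+\delta_1}{\xi_0+2\delta_1}=2+5p,\qquad p=\frac{2\delta_1}{\xi_0+2\delta_1}\in[0,1].
\]
The slope is $2$ when all nodes are nonseparating and $7$ when all are separating, and the conjecture says that every mixture occurs. One can try to deform one kind of curve in $\overline M_2$ into the other. The difficulty is that one must stay with actual curves not contained in the boundary, and must hit the value $r$ exactly.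

\subsection*{Results}

\begin{theorem}\label{thm:main}
The set of slopes of semistable fibrations of genus $g$ is $\mathbb Q\cap[2,7]$ if $g=2$, and $\mathbb Q\cap[4(g-1)/g,\,12]$ if $g\ge3$. In particular Conjecture~\ref{conj} is true for every $g\ge2$, and $\lambda_M(g)=12$ for $g\ge3$.
\end{theorem}

For $g=3$ the theorem shows in particular that the rational numbers in $(9,12]$ are slopes too, which completes the statement about arbitrary fibrations quoted above. By the base change just described, each slope is attained with $\chi_f$ arbitrarily large.

In smaller classes of fibrations the method sometimes gives the exact answer.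

\begin{theorem}\label{thm:refined}
\textup{(1)} The set of slopes of semistable hyperelliptic fibrations of genus $3$ is exactly $\mathbb Q\cap[\frac83,\frac{17}2]$. For every $g\ge2$ the corresponding set for genus $g$ contains $\mathbb Q\cap\bigl[\frac{4(g-1)}g,\frac{10g-13}{g-1}\bigr)$.

\textup{(2)} Let $g\in\{3,5\}$. The set of slopes of semistable fibrations of genus $g$ whose general fiber has maximal gonality, that is, has no $g^1_{(g+1)/2}$, is exactly $\mathbb Q\cap[\,6-\frac{12}{g+1},\,12\,]$. This is $\mathbb Q\cap[3,12]$ for $g=3$ and $\mathbb Q\cap[4,12]$ for $g=5$.
\end{theorem}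

\subsection*{The method}
A semistable fibration of slope $r$ is, up to base change, a curve $T\to\overline M_g$, not mapped into the boundary, on which the Hodge class $\lambda$ has positive degree and the class $(12-r)\lambda-\delta$ has degree $0$; here $\delta$ is the boundary class. Suppose a variety $U$ maps to $\overline M_g$ and carries two curve classes, each a product of nef divisor classes, on which $(12-r)\lambda-\delta$ is negative and positive, respectively. Changing one factor at a time, one finds a product of \emph{ample} classes on which it vanishes, and a general complete intersection in that class is the desired $T$ (Lemma~\ref{lem:interp}). So each parameter space $U$ gives an interval of slopes, and two things must be found on it: a class of small slope and a class of large slope.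

Section~\ref{sec:double} computes the invariants of double covers and runs the argument by hand in genus $4$, where $U$ is a surface. Sections~\ref{sec:interp} and~\ref{sec:twoclasses} set up the general tool. Section~\ref{sec:hyp} applies it to hyperelliptic curves and covers the low part of the interval for every $g$. Section~\ref{sec:35} covers the rest for $g=3,5$, with plane quartics and intersections of three quadrics. Section~\ref{sec:general} covers the rest for the other genera $g\ge4$, with double covers of a fixed curve whose branch points move. Section~\ref{sec:proofs} assembles the proofs.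

\section{Double covers of products, and genus four by hand}\label{sec:double}

For $B\times T$, with $B$ and $T$ curves, we write $\operatorname{pr}_B,\operatorname{pr}_T$ for the projections.

\begin{lemma}\label{lem:double}
Let $B,T$ be smooth projective irreducible curves, $B$ of genus $\gamma\ge0$. Let $R\subset B\times T$ be a reduced effective divisor such that for every $t\in T$ the restriction $R_t$ of $R$ to $B\times\{t\}$ is a divisor of degree $n>0$ in which every point has multiplicity at most $2$. Assume that $\mathcal O(R)\cong L^2$ for a line bundle $L$ and that $g:=2\gamma-1+\frac n2\ge2$. Let $X\to B\times T$ be the double cover branched along $R$, and $S\to X$ the minimal resolution. Then $X\to T$ is a family of stable curves of genus $g$ with smooth general fiber, $f:S\to T$ has nodal reduced connected fibers, none of which contains a $(-1)$-curve, and with $\kappa=\operatorname{pr}_B^*K_B$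
\[
K_f^2=2L\cdot(L+2\kappa),\qquad \chi_f=\tfrac12L\cdot(L+\kappa).
\]
\end{lemma}

\begin{proof}
\emph{Local structure.} At points where $R_t$ has multiplicity at most $1$, both $X$ and its fiber over $t$ are smooth. Near a point where $R_t$ has multiplicity $2$, the Weierstrass preparation theorem and completion of the square give $R$ the equation $x^2=h(t)$ in analytic coordinates centered at the point, where $t$ now denotes a local coordinate on $T$, and $h\not\equiv0$ because $R$ is reduced. Then $X$ is given by $z^2=x^2-h(t)$ (a unit factor is absorbed in $z$), that is, by $vw=t^k\cdot\text{unit}$ with $k=\operatorname{ord}h\ge1$. This is a smooth point if $k=1$ and an $A_{k-1}$ point if $k\ge2$, and the fiber has a node there. The minimal resolution replaces the point by a chain of $k-1$ curves of self-intersection $-2$, and the fiber stays reduced and nodal. Since $R$ is reduced and contains no curve $B\times\{t\}$, it is étale over the general point of $T$, so the general fiber of $X\to T$ is a double cover of $B$ branched in $n>0$ points. It is smooth and connected, and $2g'-2=2(2\gamma-2)+n$ gives its genus $g'=g$. All fibers are then connected.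

\emph{Stability and minimality.} Put $K=K_{B\times T}$. The canonical class $K_X$ is the pullback of $K+L$, and $K_S$ is the pullback of $K_X$, because the singularities are rational double points. The degree of $K+L$ on $B\times\{t\}$ is $2\gamma-2+\frac n2=g-1>0$. Every component of a fiber of $X$ dominates $B$, so $K_X$ is positive on it; hence $X\to T$ is stable. On the components of fibers of $S$, $K_S$ is positive or zero, so none is a $(-1)$-curve.

\emph{Invariants.} Let $b$ be the genus of $T$ and $\theta=\operatorname{pr}_T^*K_T$, so $K=\kappa+\theta$. Since $X$ has only rational double points and the direct image of $\mathcal O_X$ is $\mathcal O\oplus L^{-1}$,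
\[
K_S^2=2(\kappa+\theta+L)^2,\qquad \chi(\mathcal O_S)=2\chi(\mathcal O_{B\times T})+\tfrac12L\cdot(L+\kappa+\theta).
\]
We have $\kappa^2=\theta^2=0$. As $\theta$ is $2b-2$ times the class of $B\times\{t\}$, we get $(\kappa+L)\theta=2(b-1)(g-1)$ and $L\theta=n(b-1)$. Finally $\chi(\mathcal O_{B\times T})=(\gamma-1)(b-1)$. Hence
\[
K_S^2=2(\kappa+L)^2+8(b-1)(g-1),\qquad
\chi(\mathcal O_S)=\tfrac12L(L+\kappa)+(b-1)\bigl(2\gamma-2+\tfrac n2\bigr),
\]
and the last bracket is $g-1$. Subtracting gives the two formulas.
\end{proof}

The multiplicity condition cannot be weakened to $3$: over a triple point of $R_t$ the fiber of $X$ has the equation $z^2=x^3$, a cusp.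

In the main application the branch divisor consists of graphs.

\begin{lemma}\label{lem:graphs}
Let $B$ be a smooth projective curve of genus $\gamma\ge2$, $T$ a smooth projective irreducible curve, $n\ge2$ even, and $h_1,\dots,h_n:T\to B$ pairwise distinct morphisms such that no three of them take the same value at a point of $T$. Let $\Gamma_i\subset B\times T$ be the graph of $h_i$, and put $D=\sum_i\deg h_i$ \textup{(}with degree $0$ for constant maps\textup{)} and $N=\sum_{i<j}\Gamma_i\cdot\Gamma_j$. If $D>0$, then there is a semistable fibration of genus $2\gamma-1+\frac n2$ with slope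
\[
4\,\frac{N+3(\gamma-1)D}{N+(\gamma-1)D}=12-\frac{8N}{N+(\gamma-1)D}.
\]
\end{lemma}

\begin{proof}
Put $R=\sum_i\Gamma_i$. It is reduced, and $R_t=\sum_i h_i(t)$ has multiplicities at most $2$. Only a square root of $\mathcal O(R)$ is missing. A finite base change $T'\to T$ preserves the hypotheses and multiplies $D$ and $N$ by its degree, so it does not change the claimed slope. We use it twice.

The squaring map $\operatorname{Pic}^{n/2}(B)\to\operatorname{Pic}^n(B)$ is étale and surjective. Pull it back along $t\mapsto\mathcal O(\sum_ih_i(t))$ and pass to a connected component. After this base change there is a line bundle $L_1$ on $B\times T$ such that $L_1^2$ and $\mathcal O(R)$ are isomorphic on every $B\times\{t\}$. By the seesaw theorem $\mathcal O(R)\cong L_1^2\otimes\operatorname{pr}_T^*M$ for a line bundle $M$ on $T$. After a further base change of degree $2$ the degree of $M$ is even, so $M$ is a square. Hence we may assume $\mathcal O(R)\cong L^2$.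

Lemma~\ref{lem:double} applies; the genus is at least $2\cdot2-1+1=4$. We have $2L\kappa=R\kappa=(2\gamma-2)D$. The normal bundle of $\Gamma_i$ is $h_i^*T_B$, so $\Gamma_i^2=-(2\gamma-2)\deg h_i$ and $4L^2=R^2=2N-(2\gamma-2)D$. Therefore
\[
K_f^2=2L^2+4L\kappa=N+3(\gamma-1)D,\qquad \chi_f=\tfrac12(L^2+L\kappa)=\tfrac14\bigl(N+(\gamma-1)D\bigr).
\]
As $\gamma\ge2$, $D>0$ and $N\ge0$, we have $\chi_f>0$. A locally trivial fibration has constant moduli, hence becomes a product after a finite base change, and has $\chi_f=0$; so $f$ is not locally trivial.
\end{proof}

\begin{example}[Genus four by hand]\label{ex:four}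
Let $B$ have genus $2$ and consider double covers of $B$ branched in two points $y_1\ne y_2$; they have genus $4$. Let $W=B\times B$, with diagonal $\Delta$ and with $F_i$ the class of a fiber of the $i$-th projection. A smooth irreducible curve $T\subset W$, $T\ne\Delta$, gives two maps $\operatorname{pr}_1|_T,\operatorname{pr}_2|_T:T\to B$ with $D=T\cdot(F_1+F_2)$ and $N=T\cdot\Delta$. Here $D>0$, because $F_1+F_2$ is ample, so Lemma~\ref{lem:graphs} gives a semistable fibration of slope
\[
12-\frac{8\,T\Delta}{T\Delta+T(F_1+F_2)}.
\]
\emph{Small slope.} Fix $y_1$ and let $y_2$ move: for $T$ a fiber of $\operatorname{pr}_1$ we have $T\Delta=1$ and $T(F_1+F_2)=1$, so the slope is $8$.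

\emph{Large slope.} We want $T\Delta=0$. Since $\Delta^2=-2$, the class $\mathcal P=F_1+F_2+\Delta$ has $\mathcal P\Delta=1+1-2=0$. It is nef, because $\mathcal P\Delta=0$ and every other irreducible curve has nonnegative intersection with $F_1$, $F_2$ and $\Delta$. Moreover $\mathcal P(F_1+F_2)=2+2=4$, so formally $\mathcal P$ has slope $12$.

\emph{In between.} Let $r\in(8,12)$ be rational, $p=(12-r)/4\in(0,1)$, and $A=2pF_1+(1-p)\mathcal P$. Then $A\Delta=2p$ and $A(F_1+F_2)=2p+4(1-p)=4-2p$, so the slope formula gives
\[
12-\frac{8\cdot2p}{2p+4-2p}=12-4p=r .
\]
The class $A$ is ample by the Nakai--Moishezon criterion. Indeed $\mathcal PF_1=2$ and $\mathcal P^2=\mathcal P(F_1+F_2)=4$ give $A^2=8p(1-p)+4(1-p)^2>0$. Also $A\Delta=2p>0$, and on any other irreducible curve the degree of $A$ is at least that of $(1-p)(F_1+F_2)$, which is positive. A general member $T$ of a very ample multiple of $A$ is a smooth irreducible curve different from $\Delta$, and it gives a semistable fibration of genus $4$ and slope $r$.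

So all rational numbers in $[8,12)$ are slopes in genus $4$. The value $12$ requires a curve really disjoint from $\Delta$; it comes from the map $(y_1,y_2)\mapsto y_1-y_2$ to the Jacobian, which contracts $\Delta$ (Proposition~\ref{prop:surface}). Slopes below $8$ come from hyperelliptic curves (Section~\ref{sec:hyp}).
\end{example}

\section{Curves in moduli space and interpolation}\label{sec:interp}

\subsection*{Facts on $\overline M_g$}
Let $\overline M_g$ be the coarse moduli space of stable curves of genus $g$ and $\partial=\overline M_g\setminus M_g$. Let $\lambda$ and $\delta$ be the Hodge class and the total boundary class of the moduli stack, regarded as $\mathbb Q$-divisor classes on $\overline M_g$; the rational Picard groups of the stack and of the coarse space agree. A node with local equation $xy=t^k$ counts $k$ in $\delta$. For a morphism $h:T\to\overline M_g$ from a smooth projective curve we write $\lambda\cdot T=\deg h^*\lambda$ and $\delta\cdot T=\deg h^*\delta$. If $h$ is induced by a stable family, these are the degrees of $\lambda$ and $\delta$ on the family. We use three published facts.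

\begin{itemize}
\item[(F1)] (Mumford, Knudsen) $\overline M_g$ is projective. For a stable family over a smooth projective curve $T$ with smooth general fiber, let $f:S\to T$ be the minimal resolution of the total space. Then $\deg\lambda=\deg f_*\omega_{S/T}=\chi_f$ and $\deg\delta=e_f$.
\item[(F2)] (Satake, Baily--Borel, Igusa, Namikawa) There is a morphism $\tau:\overline M_g\to A_g^*$ to the Satake compactification $A_g^*=\bigsqcup_{k\le g}A_k$ of the moduli space of principally polarized abelian varieties, such that a positive multiple of $\lambda$ is the pullback of an ample class. The point $\tau([C])$ is the product of the polarized Jacobians of the components of the normalization of $C$. In particular $\lambda$ is nef. By Torelli's theorem $\tau|_{M_g}$ is injective.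
\item[(F3)] (Cornalba--Harris \cite[Prop.~4.7]{CH}) For a semistable family with smooth hyperelliptic general fiber,
\[
(8g+4)\lambda=g\,\xi_0+\sum_{1\le j\le(g-1)/2}2(j+1)(g-j)\,\xi_j+\sum_{1\le i\le g/2}4i(g-i)\,\delta_i ,
\]
where $\delta=\xi_0+2\sum_j\xi_j+\sum_i\delta_i$. All terms have nonnegative degree; $\xi_0$ and the $\xi_j$ come from nonseparating nodes, the $\delta_i$ from separating nodes.
\end{itemize}

If $\lambda\cdot T>0$, put $\operatorname{sl}(T)=12-\delta\cdot T/\lambda\cdot T$. This number does not change under finite base change.

\begin{lemma}\label{lem:curve}
Let $h:T\to\overline M_g$ be a morphism from a smooth projective irreducible curve with $h(T)\not\subset\partial$ and $\lambda\cdot T>0$. Then there is a semistable fibration of genus $g$ with slope $\operatorname{sl}(T)$, whose general fiber has the moduli of a general point of $h(T)$.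
\end{lemma}

\begin{proof}
By stable reduction there are a finite cover $T'\to T$ by a smooth curve and a stable family over $T'$ with moduli map $T'\to T\to\overline M_g$. Its total space has singularities $xy=t^k$. The minimal resolution $S$ is crepant, and its fibers are reduced and nodal. Since $\omega_{S/T'}$ is the pullback of the relative dualizing sheaf of the stable family, it has nonnegative degree on every component of a fiber, so no fiber contains a $(-1)$-curve. By (F1), $\chi_f$ and $e_f$ are $\deg(T'/T)$ times $\lambda\cdot T$ and $\delta\cdot T$, so $\lambda_f=12-e_f/\chi_f=\operatorname{sl}(T)$. As $\chi_f>0$, the moduli map is not constant and $f$ is not locally trivial.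
\end{proof}

\subsection*{Interpolation}
On a surface one can move linearly from one nef class to another, as in Example~\ref{ex:four}. On a variety of dimension $n$, curves are cut out by $n-1$ divisors, and we move one divisor at a time.

\begin{lemma}\label{lem:interp}
Let $U$ be a smooth projective variety of dimension $n\ge2$, $Z\subsetneq U$ a closed subset, and $\ell$ a $\mathbb Q$-divisor class on $U$. Let $\alpha=A_1\cdots A_{n-1}$ and $\beta=B_1\cdots B_{n-1}$ be products of nef $\mathbb Q$-divisor classes with $\ell\alpha<0<\ell\beta$. Then there is a smooth irreducible curve $T\subset U$, not contained in $Z$, with $\ell\cdot T=0$ and with $\mu\cdot T>0$ for every nef $\mathbb Q$-divisor class $\mu$ such that $\mu\alpha>0$.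
\end{lemma}

\begin{proof}
Let $H$ be ample. Replacing every $A_i$ and $B_i$ by $A_i+\varepsilon H$ and $B_i+\varepsilon H$, with $\varepsilon>0$ rational and small, preserves the inequalities for $\ell$, and for nef $\mu$ it does not decrease $\mu\alpha$. So we may assume that all $A_i,B_i$ are ample. Consider the rational numbers
\[
c_j=\ell\cdot B_1\cdots B_j\,A_{j+1}\cdots A_{n-1},\qquad c_0=\ell\alpha<0,\quad c_{n-1}=\ell\beta>0 .
\]
Let $j\ge1$ be minimal with $c_j\ge0$, so $c_{j-1}<0$. If $c_j=0$, the product $B_1\cdots B_jA_{j+1}\cdots A_{n-1}$ of ample classes is killed by $\ell$. If $c_j>0$, then $D_j=c_jA_j-c_{j-1}B_j$ is ample, and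
\[
\ell\cdot B_1\cdots B_{j-1}\,D_j\,A_{j+1}\cdots A_{n-1}=c_jc_{j-1}-c_{j-1}c_j=0 .
\]
In either case there are ample $\mathbb Q$-classes $D_1,\dots,D_{n-1}$ with $\ell\cdot D_1\cdots D_{n-1}=0$. Scale them to be very ample and let $T$ be the intersection of general members of their linear systems. By Bertini's theorem $T$ is a smooth irreducible curve, and it is not contained in $Z$. For small rational $\eta>0$ all $D_i-\eta A_i$ are ample. Expanding $D_i=\eta A_i+(D_i-\eta A_i)$, we get $\mu\cdot T\ge\eta^{n-1}\mu\alpha>0$ for every nef $\mu$ with $\mu\alpha>0$.
\end{proof}

\section{Two curve classes on a parameter space}\label{sec:twoclasses}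

We now describe the two ends of the interpolation for a parameter space $P$ such as a projective space of equations. The low end is a line in $P$, that is, a pencil of curves. The high end uses that a multiple of $\lambda$ is pulled back from $A_g^*$. A curve cut out by as many general members of this system as possible avoids every locus whose image in $A_g^*$ has codimension at least $2$ in the image of the whole parameter space.

Let $P$ be a smooth projective variety of dimension $n\ge2$ with $\operatorname{Pic}(P)\otimes\mathbb Q=\mathbb Qh$, $h$ ample, and let $\varphi_0:P\dashrightarrow\overline M_g$ be a rational map whose image meets $M_g$. Its domain of definition $P^\circ$ has complement of codimension at least $2$, because $P$ is normal and $\overline M_g$ projective. Let $\rho:U\to P$ be a resolution of the closure of the graph of $\varphi_0$ that is an isomorphism over $P^\circ$, and let $\varphi:U\to\overline M_g$ be the induced morphism. We also write $\lambda,\delta$ for the pullbacks to $U$. Put $k=\dim\tau(\varphi(U))$. Fix a very ample class $H$ on $U$ and, if $k\ge1$, put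
\[
\beta=\lambda^{k-1}H^{n-k}.
\]

\begin{proposition}\label{prop:two}
Let $C_0\subset P^\circ$ be a smooth complete irreducible curve, not contained in $\varphi_0^{-1}(\partial)$, with $\lambda\cdot C_0>0$, and let $Z\subsetneq U$ be closed. Then $k\ge1$ and $\lambda\beta>0$. Put $\sigma^+=12-\delta\beta/\lambda\beta$.
\begin{enumerate}
\item[(a)] Let $E\subset U$ be a closed subset with $\dim\tau(\varphi(E))\le k-2$ \textup{(}or $E=\emptyset$\textup{)}. Then there is a smooth irreducible curve $T^+\subset U$, disjoint from $E$ and not contained in $Z\cup\varphi^{-1}(\partial)$, with $\lambda\cdot T^+>0$ and $\operatorname{sl}(T^+)=\sigma^+$.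
\item[(b)] If $\operatorname{sl}(C_0)<\sigma^+$, then every rational $r$ with $\operatorname{sl}(C_0)\le r\le\sigma^+$ is the slope of a semistable fibration of genus $g$. The general fiber of this fibration has the moduli of a general point of $\varphi_0(C_0)$ if $r=\operatorname{sl}(C_0)$, and of a general point of $\varphi(T)$ for a curve $T\subset U$ not contained in $Z$ if $r>\operatorname{sl}(C_0)$.
\end{enumerate}
\end{proposition}

\begin{proof}
Since $\lambda\cdot C_0>0$, the map $\tau\circ\varphi_0$ is not constant on $C_0$, so $k\ge1$. Fix $c>0$ such that $c\lambda$ is the pullback of a very ample class on $A_g^*$. Then $c^k\lambda^k$ is the class of the preimage of $k$ general hyperplane sections, a nonempty finite union of general fibers of $U\to\tau(\varphi(U))$. These have dimension $n-k$, and $H$ is ample, so $\lambda\beta=\lambda^kH^{n-k}>0$.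

(a) We use Bertini's theorem in the following form: if $\psi:X\to\mathbb P^N$ is a morphism from a smooth projective variety with $\dim\psi(X)\ge2$, then the preimage of a general hyperplane is smooth and irreducible. Intersect $k-1$ general members of the base-point-free system pulled back from $A_g^*$. Each step lowers the dimension of the image in $A_g^*$ by one, from $k$ down to $1$, and the image has dimension at least $2$ before each step. So the result is smooth and irreducible, of dimension $n-k+1$. Intersecting it further with $n-k$ general members of $|H|$ gives a smooth irreducible curve $T^+$ of class $c^{k-1}\beta$. Hence $\lambda\cdot T^+>0$ and $\operatorname{sl}(T^+)=\sigma^+$.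

A general member of a base-point-free system contains no component of a given closed set. So each of the $n-1$ steps lowers the dimension of the intersection with the proper closed subset $Z\cup\varphi^{-1}(\partial)$ until it is empty, and $T^+$ meets this subset in at most finitely many points. Finally, if $\dim\tau(\varphi(E))\le k-2$, then $k-1$ general hyperplanes miss $\tau(\varphi(E))$, so $T^+\cap E=\emptyset$.

(b) The endpoints are attained by Lemma~\ref{lem:curve}, applied to $C_0$ and to $T^+$. For the values in between we compare $C_0$ with the product $\alpha=(\rho^*h)^{n-1}$ of nef classes. Since $P\setminus P^\circ$ has codimension at least $2$, the classes $\varphi_0^*\lambda,\varphi_0^*\delta$ on $P^\circ$ extend uniquely to $P$, and the extensions are $xh$ and $yh$ with $x,y\in\mathbb Q$. So $\lambda\cdot C_0=x(h\cdot C_0)$ and $\delta\cdot C_0=y(h\cdot C_0)$; in particular $x>0$ and $\operatorname{sl}(C_0)=12-y/x$. A general complete intersection curve of $n-1$ members of a very ample multiple of $h$ lies in $P^\circ$, over which $\rho$ is an isomorphism. Hence $\lambda\alpha=xh^n>0$ and $\delta\alpha=yh^n$, so $12-\delta\alpha/\lambda\alpha=\operatorname{sl}(C_0)$.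

Now let $\operatorname{sl}(C_0)<r<\sigma^+$ and $\ell=(12-r)\lambda-\delta$. Then $\ell\alpha<0<\ell\beta$. Lemma~\ref{lem:interp}, applied with the closed set $Z\cup\varphi^{-1}(\partial)$ and with $\mu=\lambda$, gives a curve $T$ with $\ell\cdot T=0$ and $\lambda\cdot T>0$, that is, with $\operatorname{sl}(T)=r$. Lemma~\ref{lem:curve} concludes.
\end{proof}

\section{Hyperelliptic fibrations}\label{sec:hyp}

For hyperelliptic curves the low end is a pencil of binary forms, and the high end is a family all of whose nodes are separating.

\begin{proposition}\label{prop:hyp}
Let $g\ge2$. There is a number $\sigma_g\ge\dfrac{10g-13}{g-1}=10-\dfrac3{g-1}$ such that every rational number in $[4(g-1)/g,\sigma_g]$ is the slope of a semistable hyperelliptic fibration of genus $g$. Moreover $\sigma_2=7$ and $\sigma_3=\frac{17}2$.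
\end{proposition}

\begin{proof}
Let $V=H^0(\mathbb P^1,\mathcal O(2g+2))$, and let $P$ be the projective space of lines in $V$, so $n=2g+2$. Let $\varphi_0$ send the line spanned by $F$ to the curve $y^2=F$. If $F$ has at most one double root and otherwise simple roots, this curve is irreducible with at most one node, hence stable. Locally over $P$ the universal divisor of zeros has the class of the pullback of $\mathcal O(2g+2)$, so the double covers branched along it form a family. Therefore $P^\circ$ contains the complement of the closed subset of forms with a triple root or two double roots. That subset has codimension $2$. The image $\varphi(U)$ is the closure $\overline H_g$ of the hyperelliptic locus $H_g$, and $k=2g-1$ by Torelli. Since $H_g$ is closed in $M_g$, all fibrations produced by Proposition~\ref{prop:two} are hyperelliptic.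

\emph{Low end.} Let $C_0$ be a general pencil $\{sF_0+tF_1\}$. It has no base points and lies in the complement just described. The curve $R_0=\{sF_0+tF_1=0\}\subset\mathbb P^1\times C_0$ is the graph of a morphism $\mathbb P^1\to C_0$, hence smooth. To extract a square root, let $T=\mathbb P^1\to C_0$ be a double cover branched over two points over which $R_0\to C_0$ is étale. The pullback $R\subset\mathbb P^1\times T$ of $R_0$ is smooth, and $\mathcal O(R)\cong L^2$, where $L$ has degree $g+1$ on $\mathbb P^1\times\{t\}$ and degree $1$ on $\{x\}\times T$. Lemma~\ref{lem:double} applies with $\gamma=0$. We have $L^2=2(g+1)$ and $L\kappa=-2$, so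
\[
K_f^2=2(2g+2-4)=4(g-1),\qquad \chi_f=\tfrac12(2g+2-2)=g .
\]
By Lemma~\ref{lem:double} the double cover is a stable family over $T$ with moduli map $T\to C_0\to\overline M_g$. By (F1) we get $\lambda\cdot C_0=\frac g2>0$ and $\operatorname{sl}(C_0)=4(g-1)/g$.

\emph{High end.} The nonseparating nodes of type $\xi_0$ make the slope small in (F3), so we look for a curve $T^+$ that avoids all nonseparating nodes. A stable curve has only separating nodes if and only if it is of compact type, that is, its dual graph is a tree; the curves not of compact type form a closed subset of $\overline M_g$. Let $E$ be its preimage in $U$. We show that $\dim\tau(\varphi(E))\le k-2$.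

First, let $C$ be any stable curve with $[C]\in\overline H_g$. We claim that \emph{every component of positive genus of the normalization of $C$ is a double cover of $\mathbb P^1$.} Take a stable family $\mathcal C$ over a smooth pointed curve with special fiber $C$ and all other fibers smooth hyperelliptic. The hyperelliptic involution of a smooth fiber is unique, so it is defined on the family of smooth fibers. It extends to an involution $\iota$ of $\mathcal C$, since Isom schemes of stable curves are finite over the base. Taking invariants under $\iota$ is exact in characteristic $0$, and the invariants are a direct summand. So $\mathcal C/\iota$ is flat over the base with special fiber $C/\iota$, and its general fiber is $\mathbb P^1$. Hence $\chi(\mathcal O_{C/\iota})=1$. The curve $C/\iota$ is reduced and connected, so $h^1(\mathcal O_{C/\iota})=0$. For each component $Y$ of $C/\iota$ the surjection $\mathcal O_{C/\iota}\to\mathcal O_Y$ is surjective on $H^1$, so $h^1(\mathcal O_Y)=0$ and $Y\cong\mathbb P^1$. Each component of $C$ maps to such a $Y$ with degree $1$ or $2$. If its geometric genus is positive, the degree is $2$.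

A double cover of $\mathbb P^1$ of genus $h\ge1$ is given by $2h+2$ branch points, so it depends on $2h-1$ parameters. Now let $[C]\in\overline H_g$ with $C$ not of compact type, and let $h_1,\dots,h_s$ be the positive genera of the components of its normalization. Then $\sum h_i\le g-1$. If $s\ge1$, these components depend on $\sum(2h_i-1)\le2(g-1)-1=2g-3$ parameters, and if $s=0$ on none. There are finitely many possibilities for $(h_1,\dots,h_s)$, and $\tau([C])$ depends only on the components of positive genus. So $\dim\tau(\varphi(E))\le2g-3=k-2$, as claimed.

By Proposition~\ref{prop:two}(a) we may choose $T^+$ disjoint from $E$. After a finite base change $T'\to T^+$ there is a stable family over $T'$, all of whose nodes are separating, and in degrees on this family (F3) reads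
\[
(8g+4)\,\lambda=\sum_{1\le i\le g/2}4i(g-i)\,\delta_i\ \ge\ 4(g-1)\,\delta ,
\]
since $i(g-i)\ge g-1$. The degree of the base change cancels in $\operatorname{sl}$. Hence $\sigma_g:=\sigma^+=\operatorname{sl}(T^+)\ge12-\frac{2g+1}{g-1}=\frac{10g-13}{g-1}$. If $g\in\{2,3\}$, only $\delta_1$ exists and equality holds, so $\sigma_2=7$ and $\sigma_3=\frac{17}2$. As $4(g-1)/g<4<\sigma_g$, Proposition~\ref{prop:two}(b) completes the proof.
\end{proof}

The remaining nodes cannot be avoided in this way. Elliptic curves attached at a Weierstrass point to hyperelliptic curves of genus $g-1$ (to elliptic curves, if $g=2$) give a locus of dimension $1+(2g-3)=k-1$ in $A_g^*$, of codimension $1$ in $\tau(\overline H_g)$.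

\section{Genus three and genus five}\label{sec:35}

For families with dense image in $\overline M_g$, $g\ge3$, the whole boundary can be avoided.

\begin{lemma}\label{lem:boundary}
For $g\ge3$ we have $\dim\tau(\partial)\le3g-5$.
\end{lemma}

\begin{proof}
Let $h_1,\dots,h_s$ be the positive genera of the components of the normalization of a singular stable curve, and $h=\sum h_i\le g$. For fixed $(h_1,\dots,h_s)$ the corresponding locus in $A_g^*$ has dimension at most
\[
\sum_i\dim M_{h_i}=3h-2s-\#\{i:h_i\ge2\},
\]
where $\dim M_1$ is taken to be $1$. If $s=0$ it has dimension $0$. If $h\le g-1$ and $s\ge1$, the bound is at most $3(g-1)-2=3g-5$. If $h=g$, the curve is of compact type. It has at least two components, and the end components of its dual tree have positive genus by stability, so $s\ge2$. If $s=2$, some $h_i\ge2$ because $g\ge3$, so the bound is at most $3g-4-1=3g-5$. If $s\ge3$, it is at most $3g-6$.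
\end{proof}

For $g=2$ the lemma fails: products of two elliptic curves form a locus of dimension $2=3g-4$. So the argument below for slope $12$ does not apply in genus $2$, in accordance with $\lambda_M(2)=7$.

\begin{proposition}\label{prop:35}
For $g=3$ every rational $r\in[3,12]$, and for $g=5$ every rational $r\in[4,12]$, is the slope of a semistable fibration of genus $g$ whose general fiber is not hyperelliptic \textup{(}$g=3$\textup{)}, resp.\ neither hyperelliptic nor trigonal \textup{(}$g=5$\textup{)}.
\end{proposition}

\begin{proof}
For $g=3$ let $V=H^0(\mathbb P^2,\mathcal O(4))$, let $P$ be the projective space of lines in $V$, and let $\varphi_0$ send a quartic form to the curve that it defines. For $g=5$ let $V=H^0(\mathbb P^4,\mathcal O(2))$ and $P=\operatorname{Gr}(3,V)$, and let $\varphi_0$ send $V_3\subset V$ to the intersection of the quadrics in $V_3$. In both cases $\operatorname{Pic}(P)\cong\mathbb Z$. The subschemes in question form a flat family wherever they have dimension $1$, so $P^\circ$ contains every point that defines a stable curve. The general curve of genus $3$ is a plane quartic, and the general curve of genus $5$ is a complete intersection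 of three quadrics in $\mathbb P^4$. Hence $\varphi_0$ is dominant, and $k=3g-3$ by Torelli.

Smooth plane quartics are canonical curves, hence not hyperelliptic. For a smooth complete intersection $C$ of three quadrics, $K_C=\mathcal O_C(1)$ by adjunction, so $C\subset\mathbb P^4$ is a canonical curve and is not hyperelliptic. If $C$ were trigonal, every divisor of the $g^1_3$ would lie on a line by Riemann--Roch. This line would meet each quadric through $C$ in a scheme of length at least $3$, hence lie in all of them, and their intersection would be larger than $C$.

\emph{Low end.} For $g=3$ let $(\Sigma,L)=(\mathbb P^2,\mathcal O(4))$. For $g=5$ let $V_2\subset V$ be general, $\Sigma\subset\mathbb P^4$ the smooth surface cut out by the quadrics in $V_2$, and $L=\mathcal O_\Sigma(2)$. Then $K_\Sigma=\mathcal O_\Sigma(-1)$, so $\Sigma$ is a quartic del Pezzo surface and $L=-2K_\Sigma$. Since $\Sigma$ is a complete intersection, $H^0(\Sigma,L)=V/V_2$. Let $C_0$ be a general line in $P$. If $g=3$, it is a general pencil in $|L|$. If $g=5$, it is the line $\{V_3:V_2\subset V_3\subset V_4\}$ with $V_4\supset V_2$ general, which is again a general pencil in $|L|$.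

As $L$ is very ample, this is a Lefschetz pencil: it has $L^2=16$ reduced base points, and each singular member has exactly one singular point, a node. Let $\nu:\widetilde\Sigma\to\Sigma$ be the blow-up of the base points with exceptional curves $E_i$, and $f:\widetilde\Sigma\to\mathbb P^1$ the resulting map, with fiber class $F=\nu^*L-\sum E_i$. Its fibers are the members of the pencil. Then
\[
K_{\widetilde\Sigma}+F=\nu^*(K_\Sigma+L)
\]
is the pullback of an ample class, namely of $\mathcal O(1)$ in both cases. The $E_i$ are sections of $f$, so $\nu$ contracts no component $\Gamma$ of a fiber, and $K_{\widetilde\Sigma}\cdot\Gamma=(K_{\widetilde\Sigma}+F)\cdot\Gamma>0$. Thus $f$ is a stable family, so $C_0\subset P^\circ$. The base has genus $0$, hence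
\begin{align*}
g=3:&\quad K_f^2=(9-16)+16=9,\quad \chi_f=1+2=3,\quad \lambda_f=3;\\
g=5:&\quad K_f^2=(4-16)+32=20,\quad \chi_f=1+4=5,\quad \lambda_f=4.
\end{align*}
So $\lambda\cdot C_0=\chi_f>0$ and $\operatorname{sl}(C_0)$ is $3$, resp.\ $4$.

\emph{High end.} By Lemma~\ref{lem:boundary}, $\dim\tau(\partial)\le3g-5=k-2$. So $T^+$ can be chosen disjoint from $\varphi^{-1}(\partial)$; then $\delta\cdot T^+=0$ and $\sigma^+=\operatorname{sl}(T^+)=12$.

Now apply Proposition~\ref{prop:two}(b), with $Z$ the preimage of the closure of the hyperelliptic locus, resp.\ of the union of the hyperelliptic and the trigonal locus. This union is the locus of curves with a $g^1_3$, which is closed in $M_5$. So in both cases $Z$ contains no point of $P^\circ$ that defines a smooth curve, and $Z\ne U$. For $r>\operatorname{sl}(C_0)$ the general fiber has moduli in $M_g$ outside the locus in question, because $T\not\subset Z$. For $r=\operatorname{sl}(C_0)$ the general fiber is a smooth member of the pencil.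
\end{proof}

\section{The remaining genera: moving branch points}\label{sec:general}

For large $g$ we have no parameter space with dense image in $\overline M_g$ and a convenient pencil. Instead we generalize Example~\ref{ex:four}. With two branch points on a curve $B$ of genus $\gamma$ and $T\equiv F_1$, the slope $12-8N/(N+(\gamma-1)D)$ equals $12-8/\gamma$, which is too close to $12$ when $\gamma$ is large: we need many collisions of branch points, while no three may collide at once. A free group action provides exactly this. We let whole sets of translates of two points move.

\subsection*{Set-up}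
Let $B$ be a curve of genus $\gamma_0\ge2$ and $\pi:B'\to B$ a connected étale Galois cover with group $G$ of order $m\ge1$. Cyclic ones exist for every $m$, since $H_1(B,\mathbb Z)$ surjects onto $\mathbb Z/m$. Then $G$ acts freely on $B'$, and $B'$ has genus $\gamma=m(\gamma_0-1)+1$. Choose nonempty subsets $\mathcal S,\mathcal S'\subset G$ with $|\mathcal S|+|\mathcal S'|=2a$ even. Let $W=B'\times B'$ with points $(y_1,y_2)$, and let $F_i$ be the class of a fiber of $\operatorname{pr}_i$. For $u\in G$ let
\[
\Gamma_u=\{y_2=uy_1\}\subset W,\qquad c_u=\#\{(s,s')\in\mathcal S\times\mathcal S':s'^{-1}s=u\}.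
\]
Put
\[
\mathfrak D=|\mathcal S|F_1+|\mathcal S'|F_2,\qquad \mathfrak N=\sum_uc_u\Gamma_u .
\]

Let $T\subset W$ be a smooth irreducible curve, not one of the $\Gamma_u$, with $T\cdot\mathfrak D>0$. Consider the $2a$ maps $s\circ\operatorname{pr}_1|_T$ ($s\in\mathcal S$) and $s'\circ\operatorname{pr}_2|_T$ ($s'\in\mathcal S'$) from $T$ to $B'$. Two maps of the same type never agree at a point, because $G$ acts freely; hence no three agree at a point. Maps of different types agree exactly on the finite scheme $T\cap\Gamma_u$ with $u=s'^{-1}s$. So the maps are pairwise distinct. The intersection number of two graphs is the degree of the scheme on which the maps agree, so in the notation of Lemma~\ref{lem:graphs}, applied to $B'$, we have $N=T\cdot\mathfrak N$. Also $D=T\cdot\mathfrak D$, because $\operatorname{pr}_i|_T$ has degree $T\cdot F_i$. By that lemma $T$ yields a semistable fibration of genus $2\gamma-1+a$ and slope $\mathrm{s}(T)$, where for a divisor class $A$ with nonzero denominator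
\[
\mathrm{s}(A)=12-\frac{8\,A\mathfrak N}{A\mathfrak N+(\gamma-1)A\mathfrak D}.
\]

\begin{proposition}\label{prop:surface}
Let $Q$ be a nef divisor class on $W$ with $Q\mathfrak D>0$ and $Q\mathfrak N>0$. Then every rational $r\in(\mathrm{s}(Q),12]$ is the slope of a semistable fibration of genus $2\gamma-1+a$.
\end{proposition}

\begin{proof}
To make $\mathfrak N$ disappear we contract all $\Gamma_u$. Let $d:W\to J(B)$, $d(y_1,y_2)=\pi(y_1)-\pi(y_2)$, where $J(B)$ is the Jacobian, and $\mathcal P=d^*\Theta$ with $\Theta$ very ample. Then $\mathcal P$ is nef. Since $\pi(uy)=\pi(y)$, we have $d(\Gamma_u)=0$ and $\mathcal P\Gamma_u=0$. Since $d$ is not constant on fibers of $\operatorname{pr}_i$, we have $\mathcal PF_i>0$. So $\mathcal P\mathfrak N=0$ and $\mathcal P\mathfrak D>0$.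

Moreover $\dim d(W)=2$. Otherwise $d(W)=B-B$ would be an irreducible curve, equal to its subcurve $B-c$ for every $c\in B$. It would then be invariant under translation by all differences $c-c'$, hence under the group $J(B)$ that they generate, which is impossible since $\dim J(B)=\gamma_0\ge2$.

\emph{$r=12$.} Let $T$ be the preimage of a general member of $|\Theta|$. By Bertini's theorem it is smooth and irreducible. It misses $d^{-1}(0)$, which contains every $\Gamma_u$. So $T\cdot\mathfrak N=0$, $T\cdot\mathfrak D>0$ and $\mathrm{s}(T)=12$.

\emph{$\mathrm{s}(Q)<r<12$.} Let
\[
\ell=(12-r)\bigl(\mathfrak N+(\gamma-1)\mathfrak D\bigr)-8\,\mathfrak N .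
\]
For a class $A$ with $A\mathfrak N+(\gamma-1)A\mathfrak D>0$, the number $\ell A$ has the sign of $\mathrm{s}(A)-r$. So $\ell Q<0<\ell\mathcal P$. Apply Lemma~\ref{lem:interp} to $W$ with $\alpha=Q$, $\beta=\mathcal P$, $Z=\bigcup_u\Gamma_u$ and the nef class $\mu=\mathfrak D$. It gives a smooth irreducible curve $T$, not one of the $\Gamma_u$, with $\ell\cdot T=0$ and $T\cdot\mathfrak D>0$. As $T\cdot\mathfrak N\ge0$, the denominator of $\mathrm{s}(T)$ is positive, and $\mathrm{s}(T)=r$.
\end{proof}

\begin{proposition}\label{prop:nine}
Let $g\ge4$, $g\ne5$. Then every rational $r\in[9,12]$ is the slope of a semistable fibration of genus $g$.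
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:surface} it suffices to find a set-up with $2\gamma-1+a=g$ and a nef class $Q$ with $Q\mathfrak D>0$, $Q\mathfrak N>0$ and $\mathrm{s}(Q)<9$.

\emph{The class $Q=F_1$.} This fixes the point $y_1$ and moves $y_2$. We have $F_1\mathfrak D=|\mathcal S'|$ and $F_1\Gamma_u=1$, so $F_1\mathfrak N=\sum_uc_u=|\mathcal S||\mathcal S'|$ and
\[
\mathrm{s}(F_1)=12-\frac{8|\mathcal S|}{|\mathcal S|+\gamma-1}.
\]
Take $\gamma_0=2$, so $\gamma-1=m$ and $g-1=2m+a$. Write $g-1=3m-j$ with $j\in\{0,1,2\}$ and put $a=m-j$, $|\mathcal S|=m$, $|\mathcal S'|=2a-m=m-2j$. This is allowed if and only if $m\ge2j+1$, and then $\mathrm{s}(F_1)=12-\frac{8m}{2m}=8$. The condition always holds for $j=0$. For $j=1$ it fails only for $m\le2$, that is, for $g-1\in\{2,5\}$. For $j=2$ it fails only for $m\le4$, that is, for $g-1\in\{1,4,7,10\}$. So for $g\ge4$, $g\ne5$, all genera except $6$, $8$ and $11$ are covered.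

\emph{Genus $11$.} Take $\gamma_0=2$, $m=4$, $a=2$, $|\mathcal S|=3$ and $|\mathcal S'|=1$. Then $\gamma=5$, $g=2\cdot5-1+2=11$ and $\mathrm{s}(F_1)=12-\frac{24}{7}=\frac{60}7<9$.

\emph{Genus $6$ and $8$.} Take $m=1$, $B'=B$ of genus $\gamma=g/2\in\{3,4\}$, $\mathcal S=\mathcal S'=\{1\}$ and $a=1$. Then $\mathfrak D=F_1+F_2$ and $\mathfrak N=\Delta$, the diagonal, and $F_1$ gives only $12-8/\gamma>9$. We need a nef class that meets $\Delta$ more often. Let $B$ be hyperelliptic with involution $\iota$, and let $\Upsilon=\{y_2=\iota y_1\}$. Then $\Upsilon F_i=1$ and $\Upsilon^2=2-2\gamma$. Also $\Upsilon\Delta=2\gamma+2$, since $\iota$ has $2\gamma+2$ fixed points and acts as $-1$ on the tangent lines there. Put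
\[
Q=\Upsilon+(\gamma-1)(F_1+F_2).
\]
Then $Q\Upsilon=2-2\gamma+2(\gamma-1)=0$, and $Q$ is nonnegative on every other irreducible curve, so $Q$ is nef. Further
\[
Q\mathfrak D=2+2(\gamma-1)=2\gamma,\qquad Q\mathfrak N=(2\gamma+2)+2(\gamma-1)=4\gamma,
\]
so
\[
\mathrm{s}(Q)=12-\frac{32\gamma}{4\gamma+2\gamma(\gamma-1)}=12-\frac{16}{\gamma+1},
\]
which is $8$ for $\gamma=3$ and $\frac{44}5$ for $\gamma=4$. Both are less than $9$.
\end{proof}

Here $g=3$ is excluded because $2\gamma-1+a\ge4$, and $g=5$ because it would require $\gamma=2$, $m=1$ and four branch points, while the trivial group provides only two.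

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Slopes are rational, and they satisfy $\lambda_f\ge\lambda_m(g)=4(g-1)/g$ and $\lambda_f\le\lambda_M(g)$, where $\lambda_M(2)=7$ and $\lambda_M(g)\le12$. It remains to realize every rational number in the stated intervals.

For $g=2$, Proposition~\ref{prop:hyp} with $\sigma_2=7$ gives $\mathbb Q\cap[2,7]$.

For $g=3$, Proposition~\ref{prop:hyp} gives $\mathbb Q\cap[\frac83,\frac{17}2]$ and Proposition~\ref{prop:35} gives $\mathbb Q\cap[3,12]$. For $g=5$, they give $\mathbb Q\cap[\frac{16}5,\sigma_5]$ with $\sigma_5\ge\frac{37}4$, and $\mathbb Q\cap[4,12]$.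

For $g\ge4$, $g\ne5$, Proposition~\ref{prop:hyp} gives $\mathbb Q\cap[4(g-1)/g,\sigma_g]$ with $\sigma_g\ge10-\frac3{g-1}\ge9$, and Proposition~\ref{prop:nine} gives $\mathbb Q\cap[9,12]$.

In each case the union is the whole set. For $g\ge3$ the value $12$ occurs, so $\lambda_M(g)=12$, and Conjecture~\ref{conj} follows.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refined}]
(1) Existence is Proposition~\ref{prop:hyp}; for $g=3$ the right endpoint is included because $\sigma_3=\frac{17}2$. For $g=3$ the lower bound is the slope inequality, and for the upper bound (F3) reads
\[
28\lambda=3\xi_0+8\xi_1+8\delta_1\le8(\xi_0+2\xi_1+\delta_1)=8\delta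
\]
in degrees. So $e_f/\chi_f\ge\frac72$ and $\lambda_f\le\frac{17}2$.

(2) Existence is Proposition~\ref{prop:35}; for $g=5$, a smooth curve that is neither hyperelliptic nor trigonal has no $g^1_3$. The upper bound $12$ is $e_f\ge0$.

For the lower bound write $g=2k-1$ with $k=2,3$. Let $\delta=\sum_{0\le i\le g/2}\delta_i$ be the usual decomposition of the boundary class, with $\delta_i$, $i\ge1$, belonging to nodes that separate the curve into parts of genus $i$ and $g-i$. By Harris--Mumford \cite{HM} and Eisenbud--Harris \cite{EH}, the closure in $\overline M_g$ of the divisor of curves with a $g^1_k$ has class a positive multiple of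
\[
(g+3)\lambda-\frac{g+1}6\,\delta_0-\sum_{i\ge1}i(g-i)\,\delta_i .
\]
If the general fiber of $f$ has no $g^1_k$, the base of $f$ is not mapped into this divisor, so the class has nonnegative degree on it. The $\delta_i$ have nonnegative degree as well, because the general fiber is smooth. Since $i(g-i)\ge g-1\ge\frac{g+1}6$ for $1\le i\le g/2$, we get $(g+3)\chi_f\ge\frac{g+1}6e_f$, and therefore
\[
\lambda_f=12-\frac{e_f}{\chi_f}\ge12-\frac{6(g+3)}{g+1}=6-\frac{12}{g+1}. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}

\bibitem{CH}
Cornalba--Harris,
Ann. Sci. ENS \textbf{21} (1988).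

\bibitem{EH}
Eisenbud--Harris,
Invent. Math. \textbf{90} (1987).

\bibitem{Geography}
\emph{On The Geography Of Slopes Of Fibrations},
\texttt{https://math.ecnu.edu.cn/\~{}jlu/slope-geog-v2.pdf}.

\bibitem{HM}
Harris--Mumford,
Invent. Math. \textbf{67} (1982).

\end{thebibliography}

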